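# Determinants of extremal Hodge bundles: nef, but not always abundant

Throughout $\mathbf i=\sqrt{-1}$, and $dd^c=\frac{\mathbf i}{2\pi}\partial\bar\partial$. If a line bundle has a hermitian metric and $e$ is a local holomorphic frame, its curvature form is $-dd^c\log|e|^2$, which represents $c_1$. For a real $(1,1)$-form $\omega=\frac{\mathbf i}{2\pi}\sum h_{jk}\,dz_j\wedge d\bar z_k$ and a $(1,0)$-vector $v=\sum v_j\partial_{z_j}$ we put $q_\omega(v)=\sum h_{jk}v_j\bar v_k$.

## 1. Compact curves: a Hodge bundle of degree zero is torsion

A line bundle that is non-negative on all curves can be measured in two ways: numerically, by how many of its self-intersections are nonzero, and by sections, by how fast its powers acquire sections. When the two measures agree the bundle is called abundant. These notes ask whether they agree for one line bundle from Hodge theory, the determinant of the extremal piece $\mathcal F^w$ of a variation of Hodge structure.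

On a compact curve the issue is simple. A bundle of positive degree is ample and the measures agree. A bundle of degree $0$ is numerically trivial, and the measures agree exactly when some positive power is trivial. A non-torsion line bundle of degree $0$ on an elliptic curve shows that this can fail. We begin by showing that it does not fail for Hodge bundles.

**Definition (polarized variation of Hodge structure).** Let $S$ be a connected complex manifold. A $\mathbb Z$-PVHS of weight $w$ on $S$ consists of a local system $H_{\mathbb Z}$ of finitely generated free $\mathbb Z$-modules; a flat, nondegenerate, $(-1)^w$-symmetric form $\psi:H_{\mathbb Z}\times H_{\mathbb Z}\to\mathbb Z$; and a decreasing filtration of $\mathcal H=H_{\mathbb Z}\otimes\mathcal O_S$ by holomorphic subbundles $\mathcal F^p$. With $H^{p,q}=\mathcal F^p\cap\overline{\mathcal F^q}$ one requires, at every point: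

* $H_{\mathbb C}=\bigoplus_{p+q=w}H^{p,q}$ and $\mathcal F^p=\bigoplus_{p'\ge p}H^{p',w-p'}$;
* $\nabla\mathcal F^p\subset\mathcal F^{p-1}\otimes\Omega^1_S$ for the flat connection $\nabla$ (transversality);
* $\psi(H^{p,q},H^{p',q'})=0$ unless $p'=q$, and $\langle x,y\rangle=\mathbf i^{\,p-q}\psi(x,\bar y)$ is positive definite on $H^{p,q}$.

The orthogonal sum of these hermitian forms is the Hodge metric. We always assume $\mathcal F^0=\mathcal H$ and $\mathcal F^{w+1}=0$, so that $\mathcal F^w=H^{w,0}$. Monodromy takes values in $G_{\mathbb Z}$, the automorphism group of the polarized lattice.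

**Definition (Higgs field).** For $v\in T_xS$ of type $(1,0)$, $\nabla_v$ induces linear maps $\mathcal F^p/\mathcal F^{p+1}\to\mathcal F^{p-1}/\mathcal F^p$, that is, maps $\theta_v:H^{p,w-p}_x\to H^{p-1,w-p+1}_x$. Their sum over $p$ is $\theta_v$.

Let $x$ be a smooth section of $H^{p,q}$. Then $\nabla_vx\in\mathcal F^{p-1}$ by transversality. Also $\nabla_vx\in\overline{\mathcal F^q}$, because $\overline{\mathcal F^q}$ is antiholomorphic. Hence $\nabla_vx\in H^{p,q}\oplus H^{p-1,q+1}$, and conjugately $\nabla_{\bar v}x\in H^{p,q}\oplus H^{p+1,q-1}$. So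
$$\nabla=D+\theta+\theta^*,\tag{1}$$
where $D$ preserves types and is compatible with the Hodge metric (on each $H^{p,q}$ this metric is a constant times the flat form $\psi(x,\bar y)$). The $(0,1)$-part $\theta^*$ is the Hodge-adjoint of $\theta$. Indeed, for $x\in H^{p,q}$, $y\in H^{p-1,q+1}$, differentiating $\psi(x,\bar y)=0$ gives $\psi(\theta_vx,\bar y)+\psi(x,\overline{\theta^*_{\bar v}y})=0$. Since $\mathbf i^{p-q}$ changes sign from $H^{p,q}$ to $H^{p-1,q+1}$, this reads $\langle\theta_vx,y\rangle=\langle x,\theta^*_{\bar v}y\rangle$.

**Example 1.** Let $J=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$ and $[a,b]=a^TJb$ on $\mathbb C^2$. For $z=x+\mathbf iy$ in the upper half plane $\mathfrak h$ put $v_z=\binom z1$ and $\ell_z=\mathbb Cv_z$, so that $g\ell_z=\ell_{gz}$ for $g\in SL_2(\mathbb R)$. On the trivial local system $\mathbb Z^2$ over $\mathfrak h$ let $H^{1,0}=\ell_z$, $H^{0,1}=\bar\ell_z$, $\psi=[\ ,\ ]$. Then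
$$[v_z,\bar v_z]=\bar z-z=-2\mathbf iy,\qquad[\bar v_z,v_z]=2\mathbf iy,\tag{2}$$
so $\|v_z\|^2=\mathbf i(-2\mathbf iy)=2y>0$, and likewise $(-\mathbf i)(2\mathbf iy)=2y>0$ on $H^{0,1}$. This is a PVHS of weight $1$, equivariant under $SL_2(\mathbb Z)$. From $\partial_zv_z=\binom10=\frac{v_z-\bar v_z}{2\mathbf iy}$ we get $\theta_{\partial_z}v_z=-\bar v_z/(2\mathbf iy)$, so $|\theta_{\partial_z}|_{H^{1,0}}|^2=\frac1{4y^2}$. This equals $-\partial_z\partial_{\bar z}\log(2y)$, an instance of the next lemma.

**Lemma 1.1 (curvature; Griffiths, see Schmid, Invent. Math. 22 (1973), §7).** The curvature form $\omega$ of $\det\mathcal F^p$ in the Hodge metric satisfies $q_\omega(v)=\bigl|\theta_v|_{H^{p,w-p}}\bigr|^2$ (Hilbert–Schmidt norm).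

*Proof.* **Step 1: the case of a line.** Suppose $\mathcal F^t$ is a line bundle and $\mathcal F^{t+1}=0$. The flat form $h(x,y)=\mathbf i^{\,t-(w-t)}\psi(x,\bar y)$ is the Hodge metric on $H^t$ and minus the Hodge metric on $H^{t-1}$. Let $e$ be a holomorphic frame of $\mathcal F^t$ along a disc with coordinate $s$ and $v=\partial_s$. Write $\nabla_se=ae+\theta_ve$. Since $\nabla_{\bar s}e=0$ and $\nabla_{\bar s}\nabla_se=\nabla_s\nabla_{\bar s}e=0$,
$$\partial_s|e|^2=a|e|^2,\qquad \partial_s\partial_{\bar s}|e|^2=h(\nabla_se,\nabla_se)=|a|^2|e|^2-|\theta_ve|^2 .$$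
Hence $-\partial_s\partial_{\bar s}\log|e|^2=-\bigl(|a|^2-|\theta_ve|^2/|e|^2\bigr)+|a|^2=|\theta_ve|^2/|e|^2$.

**Step 2: reduction to a line.** Let $f=\operatorname{rk}\mathcal F^p$. Then $\bigwedge^fH$ with $\det(\psi(x_i,y_j))$ is a PVHS of weight $fw$ whose Hodge metric is the induced one, because the operator $\mathbf i^{p-q}$ is multiplicative. Choosing $f$ vectors with the largest sum of first Hodge indices means taking all of $\mathcal F^p$, so the extremal piece is the line $\det\mathcal F^p$. Take an orthonormal basis $e_1,\dots,e_f$ of $\mathcal F^p_x$ adapted to types. In $\theta_v(e_1\wedge\dots\wedge e_f)=\sum_i e_1\wedge\dots\wedge\theta_ve_i\wedge\dots\wedge e_f$ the terms with $e_i\in H^{p',\cdot}$, $p'>p$, vanish: $\theta_ve_i$ lies in the span of the basis vectors of type $p'-1\ge p$, which are already present. The remaining terms are mutually orthogonal of norms $|\theta_ve_i|$. So the squared norm is $|\theta_v|_{H^{p,w-p}}|^2$, and Step 1 applies. $\square$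

**Lemma 1.2 (arithmetic of flat extremal pieces).** Let $Z^\circ$ be a smooth connected quasi-projective variety and $H$ a $\mathbb Z$-PVHS on it with $\theta_v|_{H^{w,0}}=0$ for all $v\in TZ^\circ$. Let $\rho=\operatorname{rk}\mathcal F^w$ and $m=\operatorname{rk}\bigwedge^\rho H$. Then $\mathcal F^w=W\otimes\mathcal O$ for a local subsystem $W\subset H_{\mathbb C}$, and the character $\chi$ of $\det W$ satisfies $\chi^N=1$ with $N=\operatorname{lcm}\{d:\varphi(d)\le m\}$.

*Proof.* For a section $e$ of $\mathcal F^w$ the class of $\nabla_ve$ in $\mathcal F^{w-1}/\mathcal F^w$ is $\theta_ve=0$. So $\mathcal F^w$ is $\nabla$-stable, and $W$ exists.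

Each $\chi(\gamma)$ is an eigenvalue of an integral $m\times m$ matrix, the monodromy of $\bigwedge^\rho H_{\mathbb Z}$. So it is an algebraic integer of degree $\le m$. The flat form $\mathbf i^w\psi(x,\bar y)$ is definite on $W$, hence $|\chi(\gamma)|=1$. To use Kronecker's theorem we need this for *all conjugates*, and here integrality enters.

Let $\tau\in\operatorname{Aut}(\mathbb C)$ and let $u$ span $\det W$ at the base point, in coordinates of a $\mathbb Z$-basis. Monodromy matrices are fixed by $\tau$, so $\gamma u=\chi(\gamma)u$ gives $\gamma\,\tau(u)=\tau(\chi(\gamma))\,\tau(u)$. Thus $\tau\circ\chi$ is the character of a rank-one subsystem of $\bigwedge^\rho H_{\mathbb C}$. By Deligne (*Un théorème de finitude pour la monodromie*, Progr. Math. 67 (1987), Prop. 1.13), $\bigwedge^\rho H_{\mathbb C}$ is semisimple and each irreducible constituent underlies a polarized complex variation. One of rank one has a single Hodge type, so its flat hermitian form is definite and it is unitary. Hence $|\tau(\chi(\gamma))|=1$ for all $\tau$.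

By Kronecker $\chi(\gamma)$ is a root of unity. If its order is $d$, its degree is $\varphi(d)\le m$, so $d\mid N$. $\square$

**Proposition 1.3.** Let $H$ be a $\mathbb Z$-PVHS on a compact Riemann surface $M$ and $L=\det\mathcal F^w$. Then either $\deg L>0$, and $L$ is ample, or $\deg L=0$, and $L^N\cong\mathcal O_M$ for some $N\ge1$.

*Proof.* $\deg L=\int_M\omega_L\ge0$ by Lemma 1.1. If it is $0$, then $\omega_L=0$, so $\theta_v|_{H^{w,0}}=0$ everywhere. By Lemma 1.2 $L=\det W\otimes\mathcal O_M$ and $L^N$ is given by the trivial character $\chi^N$. $\square$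

What changes in higher dimension? The form $\omega_L$ can be degenerate in some directions without being zero. On a curve "degenerate" meant "zero on all of the compact manifold $M$". On a surface $\omega_L$ may vanish along a field of tangent lines, and nothing yet says that the leaves of that line field are compact, so there may be no compact object to which Lemma 1.2 applies. This is where the answer changes.

## 2. The null distribution of the curvature and three theorems

**Setting.** $M$ is a compact Kähler manifold, connected of dimension $n$. $D\subset M$ is a normal crossing divisor, $S=M\setminus D$, $j:S\hookrightarrow M$. $H$ is a $\mathbb Z$-PVHS of weight $w$ on $S$ with $\mathcal F^0(\mathcal H)=\mathcal H$, $\mathcal F^{w+1}(\mathcal H)=0$ and unipotent local monodromies along $D$.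

**Definition (canonical extension).** On a polydisc with $D=\{t_1\cdots t_l=0\}$ put $z_i=\frac{\log t_i}{2\pi\mathbf i}$. Let $T_i$ be the monodromy of $z_i\mapsto z_i+1$ and $N_i=\log T_i$ (nilpotent, commuting). A section of $\mathcal H$ is a function $u$ on the universal cover with values in a fixed fibre and $u(z+\epsilon_i)=T_iu(z)$, where $\epsilon_i$ is the $i$-th unit vector. A flat multivalued section is a constant. For a basis $u_k$ of the fibre, the functions $\exp(\sum z_iN_i)u_k$ are single-valued sections, and they are the frame of $\mathcal H^{\rm can}$. Since $\nabla(\exp(\sum z_iN_i)u)=\sum_iN_i\exp(\sum z_iN_i)u\,\frac{dt_i}{2\pi\mathbf i\,t_i}$, the poles are logarithmic with nilpotent residues. Put $\mathcal F^p(\mathcal H^{\rm can})=j_*\mathcal F^p(\mathcal H)\cap\mathcal H^{\rm can}$. By Schmid's nilpotent orbit theorem these are subbundles of $\mathcal H^{\rm can}$.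

**Example 2.** Divide Example 1 by $z\mapsto z+1$. Here $t=e^{2\pi\mathbf iz}$, $T=\begin{pmatrix}1&1\\0&1\end{pmatrix}$, $N=\begin{pmatrix}0&1\\0&0\end{pmatrix}$. The frame is $\exp(zN)\binom10=\binom10$ and $\exp(zN)\binom01=\binom z1=v_z$, and $\mathcal F^1(\mathcal H^{\rm can})=\mathcal O\,v_z$. The Hodge norm is $\|v_z\|^2=2y=-\frac1\pi\log|t|$: it blows up, but only logarithmically. The curvature form is $\frac{\mathbf i}{8\pi}\frac{dz\wedge d\bar z}{y^2}=\frac{\mathbf i}{8\pi}\frac{dt\wedge d\bar t}{|t|^2\log^2|t|}$, a multiple of the Poincaré form.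

**Definition (nef, abundant).** A line bundle on a projective variety is nef if it has degree $\ge0$ on every curve. A locally free sheaf is numerically semi-positive if its tautological line bundle is nef. On a projective manifold $M$ with ample $A$, a nef $L$ has numerical dimension $\nu(L)=\max\{k:c_1(L)^k\cdot A^{n-k}\ne0\}$. Its Iitaka dimension $\kappa(L)$ is $-\infty$ if no $L^k$, $k\ge1$, has a nonzero section, and otherwise the largest dimension of the image of $|kL|$, $k\ge1$. $L$ is abundant if $\kappa(L)=\nu(L)$.

Kawamata's result says that in the setting above $\mathcal F^w(\mathcal H^{\rm can})\otimes\mathcal O_C$ is numerically semi-positive for every compact curve $C\subset M$. In particular $\mathcal F^w(\mathcal H^{\rm can})$ is numerically semi-positive if $M$ is projective. Hence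
$$L:=\det\mathcal F^w(\mathcal H^{\rm can})$$
is nef for $M$ projective. *The conjecture* asserts that, for $M$ projective, $L$ is nef and abundant.

For $x\in S$ put
$$K_x=\{v\in T_xS:\theta_v|_{H^{w,0}_x}=0\},\qquad r=n-\min_{x\in S}\dim K_x .$$
By Lemma 1.1 $K_x$ is the null space of the semipositive form $\omega_L$ at $x$.

A word on "general", which always means: outside a proper Zariski closed subset. On $S$ transversality holds, and $\mathcal F^{p-1}(\mathcal H^{\rm can})$ is saturated, so $\nabla\mathcal F^p(\mathcal H^{\rm can})\subset\mathcal F^{p-1}(\mathcal H^{\rm can})\otimes\Omega^1_M(\log D)$. So $\theta$ is the restriction to $S$ of a map of locally free sheaves on $M$, which is algebraic by GAGA if $M$ is projective. Hence $\dim K_x=n-r$, and similarly $\dim\{v:\theta_v=0\}$ is minimal, for general $x$.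

**Theorem 1 (disproof).** There are a smooth projective surface $X$ and a $\mathbb Z$-PVHS $H$ of weight $3$ on $X$ ($D=\emptyset$), with $h^{3,0}=1$, $\mathcal F^0=\mathcal H$, $\mathcal F^4=0$, such that $L=\mathcal F^3$ is nef, $\nu(L)=1$, and no line bundle numerically equivalent to $L^k$ ($k\ge1$) has a nonzero section. In particular $\kappa(L)=-\infty$, and the conjecture is false. There are also such surface examples ($\nu=1$, $\kappa=-\infty$) with $D\ne\emptyset$ and infinite unipotent local monodromy.

**Theorem 2 (criterion).** In the situation of the conjecture, $\nu(L)=r$. Moreover $L$ is abundant if and only if $K$ is *algebraically integrable*: there is a dominant rational map $g:M\dashrightarrow Y$ to a projective variety with $\dim Y=r$ whose fibre through a general point $x$ has tangent space $K_x$ at $x$.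

**Theorem 3 (exact range).** In the situation of the conjecture:

(a) $L$ is nef and abundant if $K_x=\{v:\theta_v=0\}$ for general $x$; in particular whenever $w\le2$. It is also nef and abundant if $\nu(L)\in\{0,n\}$; in particular if $n=1$.

(b) For all $w\ge3$, $n\ge2$, $1\le\nu\le n-1$ there is an example with $\dim M=n$, weight $w$, $\nu(L)=\nu$, $\kappa(L)=-\infty$.

Hence for given $(n,w)$ the conjecture holds if and only if $n=1$ or $w\le2$. For $w\ge3$, $n\ge2$ the values of $\nu$ for which it can fail are exactly $1,\dots,n-1$.

**The period map, and where it stops.** The natural attempt is to use the period map, which is locally constant exactly along directions with $\theta_v=0$. Its fibres can be made compact, $L$ is torsion on them by Lemma 1.2, and one hopes to descend $L$ to a big bundle on the image. When $K_x=\{\theta_v=0\}$ this works, and it is Theorem 3(a). In weight $w\le2$ this equality is automatic: for $w=2$ the map $H^{1,1}\to H^{0,2}$ is minus the transpose of $H^{2,0}\to H^{1,1}$. In weight $3$ the argument stops at one point: $\theta_v:H^{2,1}\to H^{1,2}$ is not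 determined by $\theta_v:H^{3,0}\to H^{2,1}$. So $\theta_v$ may vanish on $H^{3,0}$ without vanishing, and then leaves of $K$ are not contained in fibres of the period map.

That alone is no counterexample. On a product of compact curves $C_1\times C_2$ take $\mathrm{pr}_1^*H_1\oplus\mathrm{pr}_2^*H_2(-1)$ with $H_1$ of weight $3$ and $\deg\det\mathcal F^3(H_1)>0$, and $H_2$ of weight $1$ with $\theta\ne0$. (The twist $(-1)$ shifts types by $(1,1)$, so $H_2(-1)$ has types $(2,1),(1,2)$.) Then $L=\mathrm{pr}_1^*\det\mathcal F^3(H_1)$ and $K=TC_2$ generically, although $\theta$ is nonzero on $TC_2$ at general points. Still $\kappa=\nu=1$, because the leaves $\{p\}\times C_2$ are compact.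

The way past this is to replace $C_1\times C_2$ by a compact quotient of $\mathfrak h\times\mathfrak h$ in which no leaf $\{p\}\times\mathfrak h$ closes up. Over such a quotient the two half planes are exchanged by a Galois conjugation, so an *integral* local system that moves with $z_1$ must also contain its conjugate, which moves with $z_2$. In weight $3$ there is room to hide the conjugate: give it types $(2,1),(1,2)$ only, so that $\mathcal F^3$ does not see it.

## 3. A quaternionic quotient of $\mathfrak h\times\mathfrak h$: proof of Theorem 1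

**Step 1 (the group: a cocompact torsion-free lattice defined over $F=\mathbb Q(\sqrt7)$).** Let $\mathcal O_F=\mathbb Z[\sqrt7]$, and let $B$ be the quaternion algebra over $F$ with basis $1,\alpha,\beta,\alpha\beta$ and
$$\alpha^2=-1,\qquad\beta^2=3,\qquad\alpha\beta=-\beta\alpha .$$
Its reduced norm is $\mathrm{nrd}(a+b\alpha+c\beta+d\alpha\beta)=a^2+b^2-3(c^2+d^2)$.

*$B$ is a division algebra.* Since $7\equiv1\pmod 3$, $7$ is a square in $\mathbb Q_3$, and $F\subset\mathbb Q_3$. We show that the norm form has no nontrivial zero over $\mathbb Q_3$. If $(a,b)\ne(0,0)$, scale so that the smaller valuation is $0$; as $-1$ is not a square mod $3$, $a^2+b^2$ is then a unit. So $a^2+b^2$ is nonzero of even valuation, and likewise $3(c^2+d^2)$ is nonzero of odd valuation for $(c,d)\ne(0,0)$. The two cannot be equal unless all of $a,b,c,d$ vanish.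

Let $\mathcal O=\mathcal O_F\langle1,\alpha,\beta,\alpha\beta\rangle$, an order of $\mathbb Z$-rank $8$. Let $\sigma_1(\sqrt7)=-\sqrt7$, $\sigma_2(\sqrt7)=\sqrt7$ be the embeddings $F\to\mathbb R$, extended to $\sigma_\nu:B\to M_2(\mathbb R)$ by
$$\alpha\mapsto J,\qquad\beta\mapsto\operatorname{diag}(\sqrt3,-\sqrt3).$$
These matrices satisfy the relations ($J^2=-1$, and the two matrices anticommute), and $1,J,\operatorname{diag}(\sqrt3,-\sqrt3)$ and $J\operatorname{diag}(\sqrt3,-\sqrt3)$ span $M_2(\mathbb R)$. So $B\otimes_{\mathbb Q}\mathbb R=M_2(\mathbb R)\oplus M_2(\mathbb R)$. Reduced norm and trace become $\det$ and $\operatorname{tr}$, and the canonical involution becomes the adjugate, $\bar x=J^{-1}x^TJ$ (check on $\begin{pmatrix}a&b\\c&d\end{pmatrix}$: both sides are $\begin{pmatrix}d&-b\\-c&a\end{pmatrix}$). Each $\sigma_\nu$ is injective because $B$ is a division algebra. Put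
$$\Gamma=\{\gamma\in\mathcal O:\mathrm{nrd}(\gamma)=1,\ \gamma\equiv1\bmod3\mathcal O\}.$$

*$\Gamma$ is torsion-free (Minkowski).* It acts faithfully on $\mathcal O\cong\mathbb Z^8$ by left multiplication, trivially mod $3$. Suppose $1+3^kh$ has prime order $\ell$, with $k\ge1$ and $h\not\equiv0\bmod3$ an integral matrix. If $\ell\ne3$, expanding the $\ell$-th power mod $3^{k+1}$ gives $\ell h\equiv0\bmod3$, impossible. If $\ell=3$, then $3^{k+1}h+3^{2k+1}h^2+3^{3k}h^3=0$, and since $2k+1,3k\ge k+2$ we get $h\equiv0\bmod 3$, impossible.

*$\Gamma$ is discrete and cocompact in $SL_2(\mathbb R)^2$.* It is discrete because $\mathcal O$ is a lattice in $M_2(\mathbb R)^2$. It has finite index in the arithmetic group of norm-one elements of $\mathcal O$ in the semisimple group $\operatorname{Res}_{F/\mathbb Q}SL_1(B)$. That group has no nontrivial rational unipotents, since $u-1$ nilpotent in a division algebra forces $u=1$. So $\Gamma$ is cocompact by Borel–Harish-Chandra (Ann. of Math. 75 (1962)) and Mostow–Tamagawa.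

Hence $\Gamma$ acts properly discontinuously on $\mathfrak h\times\mathfrak h$ through $(\sigma_1,\sigma_2)$. It acts freely because stabilizers are finite, hence trivial. So $X=\Gamma\backslash(\mathfrak h\times\mathfrak h)$ is a compact complex surface with $\pi_1(X)=\Gamma$. The invariant metric $|dz_1\wedge dz_2|^2=y_1^2y_2^2$ on $K_X$ has positive curvature, since $-\partial_z\partial_{\bar z}\log y=\frac1{4y^2}$. So $X$ is projective by Kodaira.

**Step 2 (the integral local system and its polarization).** Let $H_{\mathbb Z}=\Gamma\backslash(\mathfrak h^2\times\mathcal O)$, with $\Gamma$ acting on $\mathcal O$ by left multiplication, and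
$$\psi(x,y)=\mathrm{Tr}_{F/\mathbb Q}\,\mathrm{trd}(\sqrt7\,\alpha\,\bar x\,y).$$
It is $\mathbb Z$-valued on $\mathcal O$. It is nondegenerate, since the trace form is and $\sqrt7\alpha$ is invertible. It is $\Gamma$-invariant, since $\overline{\gamma x}\,\gamma y=\bar x\bar\gamma\gamma y=\bar xy$. It is skew: $\overline{\sqrt7\alpha\bar yx}=-\sqrt7\,\bar xy\alpha$, so $\mathrm{trd}(\sqrt7\alpha\bar yx)=-\mathrm{trd}(\sqrt7\,\bar xy\alpha)=-\mathrm{trd}(\sqrt7\alpha\bar xy)$.

Now $H_{\mathbb C}=V_1\oplus V_2$ with $V_\nu=M_2(\mathbb C)=\mathbb C^2\otimes\mathbb C^2$, where $v\otimes u$ stands for $vu^T$. The group $\Gamma$ acts on the first factor through $\sigma_\nu$ and trivially on the second; the real structure is entrywise conjugation. The $V_\nu$ are $\psi$-orthogonal, and with $\varepsilon_1=-1$, $\varepsilon_2=1$,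
$$\psi(vu^T,v'u'^T)=\varepsilon_\nu\sqrt7\operatorname{tr}(JJ^{-1}uv^TJv'u'^T)=\varepsilon_\nu\sqrt7\,[v,v']\,(u^Tu')\quad\text{on }V_\nu.\tag{3}$$

**Step 3 (the Hodge structures).** Let $e_\pm=\binom1{\pm\mathbf i}$. Then $\bar e_+=e_-$, $e_\pm^Te_\pm=0$, $e_+^Te_-=2$. On $V_1$ we give $\ell_{z_1},\bar\ell_{z_1}$ types $(1,0),(0,1)$ and the *flat* lines $e_+,e_-$ types $(2,0),(0,2)$. On $V_2$ we give $\ell_{z_2},\bar\ell_{z_2}$ types $(2,1),(1,2)$:
$$\begin{aligned}V_1:&\quad H^{3,0}=\ell_{z_1}\otimes e_+,\quad H^{2,1}=\bar\ell_{z_1}\otimes e_+,\quad H^{1,2}=\ell_{z_1}\otimes e_-,\quad H^{0,3}=\bar\ell_{z_1}\otimes e_-;\\V_2:&\quad H^{2,1}=\ell_{z_2}\otimes\mathbb C^2,\quad H^{1,2}=\bar\ell_{z_2}\otimes\mathbb C^2.\end{aligned}$$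
Hodge symmetry is visible, and $\Gamma$-equivariance follows from $g\ell_z=\ell_{gz}$.

*Holomorphy and transversality.* We have $F^3=\ell_{z_1}\otimes e_+$, $F^2=\mathbb C^2\otimes e_+\oplus\ell_{z_2}\otimes\mathbb C^2$, $F^1=(\mathbb C^2\otimes e_++\ell_{z_1}\otimes\mathbb C^2)\oplus V_2$ and $F^0=V_1\oplus V_2$. These vary holomorphically. Further, $\nabla F^3\subset\mathbb C^2\otimes e_+\subset F^2$ and $\nabla F^2\subset\mathbb C^2\otimes e_+\oplus V_2\subset F^1$.

*Polarization.* Since $[\ell,\ell]=[\bar\ell,\bar\ell]=0$ and $e_\pm^Te_\pm=0$, $H^{p,q}$ pairs nontrivially only with $H^{q,p}$. By (2) and (3), on $V_1$ the numbers $\mathbf i^{p-q}[\cdot,\bar\cdot]$ for the types $(3,0),(2,1),(1,2),(0,3)$ are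
$$(-\mathbf i)(-2\mathbf iy_1),\quad\mathbf i(2\mathbf iy_1),\quad(-\mathbf i)(-2\mathbf iy_1),\quad\mathbf i(2\mathbf iy_1),$$
all equal to $-2y_1$. Multiplied by $\varepsilon_1\sqrt7\cdot2$ they give $4\sqrt7\,y_1>0$. On $V_2$ every element of $\ell_{z_2}\otimes\mathbb C^2$ or $\bar\ell_{z_2}\otimes\mathbb C^2$ is a multiple of $v\otimes u$ or $\bar v\otimes u$ with $v=v_{z_2}$. There $\mathbf i(-2\mathbf iy_2)=(-\mathbf i)(2\mathbf iy_2)=2y_2$, times $\varepsilon_2\sqrt7|u|^2$, is positive for $u\ne0$. The two blocks require opposite signs, and the factor $\sqrt7$ supplies them, because it has opposite signs under $\sigma_1$ and $\sigma_2$.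

So $H$ is a $\mathbb Z$-PVHS of weight $3$ with Hodge numbers $(1,3,3,1)$, $\mathcal F^0=\mathcal H$, $\mathcal F^4=0$, and $L=\mathcal F^3=\det\mathcal F^3$. (For any normal crossing divisor $D\subset X$ one may restrict $H$ to $X\setminus D$: the local monodromies are trivial, and the canonical extension is the original bundle.)

**Step 4 ($L$ is nef and $\nu(L)=1$).** As $\|v_{z_1}\otimes e_+\|^2=4\sqrt7\,y_1$, $c_1(L)$ is represented by
$$\omega_1=-\tfrac{\mathbf i}{2\pi}\partial\bar\partial\log y_1=\frac{\mathbf i}{8\pi}\,\frac{dz_1\wedge d\bar z_1}{y_1^2}\ \ge0.$$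
So $L$ is nef and $L^2=\int_X\omega_1^2=0$. For $A$ ample with positive curvature form $\omega_A$ we have $L\cdot A=\int_X\omega_1\wedge\omega_A>0$.

**Step 5 ($L\cdot C>0$ for every irreducible curve $C\subset X$: no leaf closes up).** Suppose $L\cdot C=\int_C\omega_1=0$. Let $\widetilde C\subset\mathfrak h^2$ be the preimage of $C$. Then $dz_1=0$ along the regular part of $\widetilde C$. So an irreducible component $C'$ of $\widetilde C$ lies in some $\{p\}\times\mathfrak h$, and being closed analytic of dimension $1$ it equals $\{p\}\times\mathfrak h$. The components of $\widetilde C$ form a locally finite family permuted by $\Gamma$. Let $\Delta\subset\Gamma$ be the stabilizer of $C'$.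

*$\Delta$ is cocompact on $C'$.* Choose a compact $Q$ with $\Gamma Q=\mathfrak h^2$. It meets only finitely many translates of $C'$, say $\gamma_1C',\dots,\gamma_sC'$. Let $x\in C'$, $x=\gamma q$ with $q\in Q$. Then $q\in\gamma^{-1}C'$, so $\gamma^{-1}C'=\gamma_iC'$ for some $i$ and $\gamma^{-1}=\gamma_i\delta$ with $\delta\in\Delta$. Thus $x=\delta^{-1}\gamma_i^{-1}q$ with $\gamma_i^{-1}q=\delta x\in C'$, that is, $x\in\Delta\cdot(\gamma_i^{-1}Q\cap C')$. The finitely many sets $\gamma_i^{-1}Q\cap C'$ are compact.

Since $\Delta$ acts freely and properly discontinuously on $\{p\}\times\mathfrak h$, it is the fundamental group of a compact Riemann surface uniformized by $\mathfrak h$, hence nonabelian. But the injective map $\sigma_1$ embeds $\Delta$ into the stabilizer of $p$ in $SL_2(\mathbb R)$, which is isomorphic to $SO(2)$ and abelian. This is a contradiction.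

**Step 6 (no sections).** Let $N\equiv L^k$, $k\ge1$, and $0\ne s\in H^0(X,N)$. Then $\operatorname{div}(s)$ is effective, and nonzero because $N\cdot A=kL\cdot A>0$. By Step 5 $L\cdot\operatorname{div}(s)>0$. But $L\cdot\operatorname{div}(s)=kL^2=0$, a contradiction. So $\kappa(L)=-\infty<1=\nu(L)$.

**Step 7 (examples with infinite local monodromy).** Let $\Gamma(3)\subset SL_2(\mathbb Z)$ be the kernel of reduction mod $3$. It is torsion-free by the argument of Step 1, and $\Gamma(3)\backslash\mathfrak h=\mathbb P^1\setminus\{4\text{ points}\}$. Let $V$ be the weight-$1$ PVHS on it given by Example 1. A generator of the local monodromy at a puncture is a parabolic element of trace $\pm2\equiv2\pmod3$, so of trace $2$: it is unipotent, and $\ne1$. Take a nonconstant rational function on $X$ and a blow-up $\mu:M\to X$ such that it becomes a morphism $g:M\to\mathbb P^1$ and $D:=g^{-1}(4\text{ points})$ has normal crossing support. On $S=M\setminus D$ take $\mu^*H\oplus g^*V(-1)$, of weight $3$. The summand $\mu^*H$ extends over $M$. About a component of $D$ of multiplicity $m$ in its fibre,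 the monodromy of the second summand is $T^m$ with $T\ne1$ unipotent; it is unipotent of infinite order. Since $\mathcal F^3(V(-1))=0$, the line bundle in question is $\mu^*L$, where $L$ is the bundle on $X$. It has $(\mu^*L)^2=0$, positive intersection $\int\mu^*\omega_1\wedge\omega_{A_M}$ with any ample $A_M$, and $H^0(M,\mu^*L^k)=H^0(X,L^k)=0$. So $\nu=1$, $\kappa=-\infty$. This proves Theorem 1. $\blacksquare$

In this example $K$ is spanned by $\partial_{z_2}$ at every point, while $\theta_{\partial_{z_2}}\ne0$ on $V_2$. By Step 5 its leaves lie in no compact curve.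

## 4. Intersection numbers of $L$ are integrals over the open part

From now on $M$ is projective. The aim is $\nu(L)=r$. The difficulty is that the Hodge metric on $L$ is singular along $D$; the Poincaré metric controls it.

**Lemma 4.1 (pullback).** Let $\mu:M'\to M$ be a morphism of projective manifolds with $\mu(M')\not\subset D$ and $D'=\mu^{-1}(D)$ of normal crossings. Then $\mu^*(\mathcal H^{\rm can})=(\mu^*\mathcal H)^{\rm can}$ and $\mu^*\mathcal F^p(\mathcal H^{\rm can})=\mathcal F^p((\mu^*\mathcal H)^{\rm can})$. So $\mu^*L$ is the corresponding bundle for $\mu^*H$.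

*Proof.* Locally $D'=\{s_1\cdots s_{l'}=0\}$ and, for $i\le l$, $t_i\circ\mu=e^{2\pi\mathbf ig_i}\prod_js_j^{m_{ij}}$ with $g_i$ holomorphic and $m_{ij}\ge0$. With $\zeta_j=\frac{\log s_j}{2\pi\mathbf i}$ we have $z_i\circ\mu=g_i+\sum_jm_{ij}\zeta_j$. The monodromy about $s_j=0$ has logarithm $N_j'=\sum_im_{ij}N_i$, which is nilpotent, and
$$\exp\Bigl(\sum z_iN_i\Bigr)u_k=\exp\Bigl(\sum\zeta_jN'_j\Bigr)\exp\Bigl(\sum g_iN_i\Bigr)u_k .$$
Expanding $\exp(\sum g_iN_i)u_k$ in the $u_k$ gives an invertible holomorphic matrix, so both frames generate the same bundle. Next, a subbundle $\mathcal E\subset\mathcal H^{\rm can}$ with $\mathcal E|_S=\mathcal F^p$ equals $j_*\mathcal F^p\cap\mathcal H^{\rm can}$: a section of the latter maps to a section of the locally free sheaf $\mathcal H^{\rm can}/\mathcal E$ that vanishes on $S$, hence to $0$. Apply this to the pulled-back subbundle. $\square$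

$\kappa$ is unchanged under birational $\mu$, since $H^0(M',\mu^*L^k)=H^0(M,L^k)$, and $r$ is unchanged because it is read off at general points.

On a coordinate polydisc with $D=\{t_1\cdots t_l=0\}$ let $\omega_P$ be the Poincaré metric of $(\Delta^*)^l\times\Delta^{n-l}$: up to constants, $\sum_{i\le l}\frac{\mathbf i\,dt_i\wedge d\bar t_i}{|t_i|^2\log^2|t_i|}+\sum_{i>l}\frac{\mathbf i\,dt_i\wedge d\bar t_i}{(1-|t_i|^2)^2}$. All estimates below hold on the smaller polydisc $|t_i|<e^{-e}$, with constants $C$ that may change.

Let $\mathfrak D$ be the period domain: the Hodge structures on the fixed lattice with the given Hodge numbers, polarized by $\psi$. The real group $G_{\mathbb R}=\operatorname{Aut}(H_{\mathbb R},\psi)$ acts transitively with compact stabilizers, so $\mathfrak D$ has an invariant metric and an invariant distance, and $G_{\mathbb Z}$ acts properly discontinuously with finite stabilizers. A PVHS gives locally liftable holomorphic maps to $G_{\mathbb Z}\backslash\mathfrak D$. The differential of a lift kills $v$ exactly when $\theta_v=0$.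

**Lemma 4.2.** $|\theta_v|\le C|v|_P$. Hence $0\le\omega_L\le C\omega_P$, and lifted period maps are Lipschitz from the Poincaré metric on the universal cover to $\mathfrak D$.

*Proof.* On horizontal vectors the invariant metric is equivalent to $|\theta_v|$, by homogeneity. Its holomorphic sectional curvature in horizontal directions is bounded above by a negative constant (Griffiths–Schmid, Acta Math. 123 (1969)). Ahlfors' lemma, applied to the coordinate discs $\Delta$ and to the universal covers of the coordinate discs $\Delta^*$, gives $|\theta_{\partial_{t_i}}|\le C|\partial_{t_i}|_P$. Then $|\theta_v|\le\sum|v_i||\theta_{\partial_{t_i}}|\le C|v|_P$. The rest follows from Lemma 1.1 and the equivalence of metrics. $\square$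

**Lemma 4.3.** If $e$ is a local frame of $L$, then $\bigl|\log|e|^2\bigr|\le C\bigl(1+\sum_{i\le l}\log(-\log|t_i|)\bigr)$.

*Proof.* *Flat sections.* If $u$ is flat and multivalued, (1) gives $Du=-(\theta+\theta^*)u$, so $|d\log|u|^2|\le2|\theta+\theta^*|$, which is bounded with respect to $\omega_P$ by Lemma 4.2. A point with $0\le\operatorname{Re}z_i\le1$ has Poincaré distance at most $C(1+\sum\log(-\log|t_i|))$ from a base point. So $|u|^2\le C\prod(-\log|t_i|)^C$ there.

*Sections of $\mathcal H^{\rm can}$.* These are bounded holomorphic combinations of $\exp(\sum z_iN_i)u_k$, which are polynomials in the $z_i$ with flat coefficients. Also $|z_i|\le C(-\log|t_i|)$ on $0\le\operatorname{Re}z_i\le1$. So $|\sigma|^2\le C\prod(-\log|t_i|)^C$ for sections $\sigma$ of $\mathcal H^{\rm can}$.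

*Conclusion.* Let $\rho=\operatorname{rk}\mathcal F^w$. Canonical extension commutes with exterior powers and duals, as one sees on frames. Applied to $\bigwedge^\rho H$, the bound gives the upper estimate for $|e|^2$. Since $L$ is a line subbundle of $(\bigwedge^\rho\mathcal H)^{\rm can}$, there is a local section $e'$ of the dual canonical extension with $\langle e,e'\rangle=1$. Then $1\le|e||e'|$, and the bound for $e'$ gives the lower estimate. (In Example 2, $\log\|v_z\|^2=\log(-\log|t|)-\log\pi$.) $\square$

**Lemma 4.4.** If $D$ has simple normal crossings (snc) and $a$ is a smooth closed $(n-k,n-k)$-form on $M$, then $\int_Mc_1(L)^k\wedge a=\int_S\omega_L^k\wedge a$, with absolute convergence.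

*Proof.* **Step 1: cutoff functions with bounded $\partial\bar\partial$.** Let $s_i$ be the canonical section of $\mathcal O(D_i)$ with a smooth metric such that $|s_i|^2<e^{-e}$. Put $\ell_i=-\log|s_i|^2>e$ and $u_i=\log\ell_i>1$. Then
$$\partial u_i=\frac{\partial\ell_i}{\ell_i},\qquad\partial\bar\partial u_i=\frac{\partial\bar\partial\ell_i}{\ell_i}-\frac{\partial\ell_i\wedge\bar\partial\ell_i}{\ell_i^2}.$$
Near $D_i$, with $t_i$ now the local equation of $D_i$, $\partial\ell_i=-dt_i/t_i+$ smooth, and $|dt_i/t_i|_P$ is comparable to $\ell_i$. Moreover $\partial\bar\partial\ell_i$ is smooth on $M$, and smooth forms are bounded for $\omega_P$. So $\partial u_i$ and $\partial\bar\partial u_i$ are bounded for $\omega_P$. Let $\eta:\mathbb R\to[0,1]$ be smooth, $1$ on $(-\infty,0]$, $0$ on $[1,\infty)$, and $\chi_R=\prod_i\eta(u_i-R)$. Then $\chi_R$ has compact support in $S$, tends to $1$, and $\partial\bar\partial\chi_R=O(\omega_P)$ uniformly in $R$, supported in $\bigcup\{u_i\ge R\}$.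

**Step 2: comparison with a smooth metric.** Let $\omega_0$ be the curvature form of a smooth metric on $L$, and let $\phi$ be the logarithm of the quotient of the Hodge metric by it. On $S$ we have $\omega_L=\omega_0-dd^c\phi$, and $|\phi|\le C(1+\sum u_i)$ by Lemma 4.3. Then $\omega_L^k\wedge a-\omega_0^k\wedge a=-dd^c\phi\wedge\Omega$ with $\Omega=\sum_{i=0}^{k-1}\omega_L^i\wedge\omega_0^{k-1-i}\wedge a$, which is closed and $O(\omega_P^{n-1})$ by Lemma 4.2. By Stokes,
$$\Bigl|\int\chi_R\,dd^c\phi\wedge\Omega\Bigr|=\Bigl|\int\phi\,dd^c\chi_R\wedge\Omega\Bigr|\le C\int_{\bigcup\{u_i\ge R\}}\Bigl(1+\sum u_j\Bigr)\omega_P^n .$$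
The function $(1+\sum u_j)$ is $\omega_P^n$-integrable near $D$: with $s=-\log|t|$ the integral in each punctured variable is dominated by $\int\frac{1+\log s}{s^2}\,ds<\infty$. So the right side tends to $0$ as $R\to\infty$. Both $\omega_L^k\wedge a$ and $\omega_0^k\wedge a$ are $O(\omega_P^n)$, hence integrable. Let $R\to\infty$. $\square$

**Corollary 4.5.** $\nu(L)=r$.

*Proof.* If $D$ is snc, $L^k\cdot A^{n-k}=\int_S\omega_L^k\wedge\omega_A^{n-k}$. The integrand is semipositive, and nonzero exactly where $\omega_L$ has rank $\ge k$. The rank at $x$ is $n-\dim K_x$, with maximum $r$. For general $D$ let $\mu:M'\to M$ be a blow-up that is an isomorphism over $S$ with $\mu^{-1}(D)$ snc. By Lemma 4.1 apply Lemma 4.4 on $M'$ with $a=\mu^*\omega_A^{n-k}$. $\square$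

This is the first assertion of Theorem 2. In particular $\nu$ is unchanged under birational pullback.

## 5. Abundance is algebraic integrability of $K$: proof of Theorem 2

$L$ is nef by Kawamata.

**Step 0 ($\kappa(L)\le\nu(L)=r$).** Let $\kappa(L)=k\ge0$. Choose $m$ such that $|mL|$ has image of dimension $k$, and a birational $\mu:M'\to M$ from a projective manifold, with $D'=\mu^{-1}(D)$ snc, such that $L'=\mu^*L$ satisfies
$$mL'=P+E,\qquad P=g^*(\text{hyperplane})\text{ base point free},\quad E\ge0,\quad g:M'\to Y,\quad\dim Y=k.$$
For $A'$ ample on $M'$, replace the factors $mL'$ by $P$ one at a time. Each time the difference is $E$ times nef classes, hence $\ge0$. So $(mL')^k\cdot A'^{\,n-k}\ge P^k\cdot A'^{\,n-k}>0$, and $k\le\nu(L')=\nu(L)$.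

If $r=n$, then $L$ is nef with $L^n>0$, so it is big and abundant, and $g=\mathrm{id}$ shows that $K$ (which is $0$ at general points) is algebraically integrable. From now on $r<n$.

### Abundance implies integrability

Assume $\kappa(L)=r$. If $r=0$ then $K_x=T_xS$ for all $x$, and $Y$ a point works. Let $0<r<n$ and take the data of Step 0 with $k=r$. Since $\nu(L')=r$, replacing factors as before gives
$$0=(mL')^r\cdot L'\cdot A'^{\,n-r-1}\ \ge\ P^r\cdot L'\cdot A'^{\,n-r-1}\ \ge\ 0 .$$
$P^r$ is represented by a positive number of general fibres of $g$. So $L'|_Z\cdot A'^{\,n-r-1}=0$ for every component $Z$ of a general fibre. By generic smoothness, applied to $M'$ and to the strata of $D'$, $Z$ is smooth, $Z\not\subset D'$ and $D'\cap Z$ is snc. By Lemma 4.1 $L'|_Z$ is the Hodge determinant for the restriction of the PVHS to $Z$. Lemma 4.4 on $Z$ with $k=1$ gives $\int_{Z\setminus D'}\omega_L\wedge\omega_{A'}^{\,n-r-1}=0$. So $\omega_L|_Z=0$, that is, $TZ\subset K$ on $Z\setminus D'$. At general points both have dimension $n-r$, so they agree, and $g$ shows that $K$ is algebraically integrable.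

### Integrability implies abundance

Resolve the indeterminacies of the given map, take its Stein factorization (which does not change tangent spaces of fibres), and resolve again. This gives $\mu:M'\to M$ birational, $D'=\mu^{-1}(D)$ snc, and $g:M'\to Y$ with connected fibres onto a smooth projective $Y$, $\dim Y=r$. Put $L'=\mu^*L$. A general fibre $Z$ is smooth and connected, $D'\cap Z$ is snc, and $Z\not\subset D'$. Put $Z^\circ=Z\setminus D'$.

**Step 1 (there is $N\ge1$, independent of $Z$, with $L'^N|_Z\cong\mathcal O_Z$).** For general $Z$ the equality $TZ=K$ holds on a dense open subset of $Z$. So $\theta_v|_{H^{w,0}}=0$ for $v\in TZ^\circ$ there, and by continuity on all of $Z^\circ$. Lemma 1.2 gives $\mathcal F^w|_{Z^\circ}=W\otimes\mathcal O$ and $\chi^N=1$, with $N$ depending only on $m=\operatorname{rk}\bigwedge^\rho H$. The local monodromies of $\bigwedge^\rho H$ are unipotent, so those of the rank-one subsystem $\det W$ are trivial, and $\det W$ extends to a local system on $Z$. A flat frame $u_1$ of $\det W$ is killed by all $N_i$. Completed to a basis, it shows that $\exp(\sum z_iN_i)u_1=u_1$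 generates a line subbundle of $(\bigwedge^\rho\mathcal H|_Z)^{\rm can}$ extending $\det\mathcal F^w|_{Z^\circ}$. By the uniqueness in Lemma 4.1 this is $L'|_Z$. So $L'|_Z$ is $\mathcal O_Z$ twisted by the extension of $\chi$, and $L'^N|_Z\cong\mathcal O_Z$.

If $r=0$, then $Z=M'$ and $\kappa(L)=0=\nu(L)$. Let now $1\le r\le n-1$.

**Step 2 (make the fibration equidimensional, and write $NL$ as vertical divisors).** By Raynaud–Gruson/Hironaka there is a projective birational $Y_1\to Y$, $Y_1$ smooth, such that the main component of $M'\times_YY_1$ is flat over $Y_1$. Let $\widehat M$ be its normalization, $\widehat g:\widehat M\to Y_1$ the induced map, and $\widehat L$ the pullback of $L$. Then: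

* $\widehat M$ is a normal projective variety, birational over $M$; so $\kappa(\widehat L)=\kappa(L)$.
* $\widehat g$ has connected fibres: in its Stein factorization the finite part is birational, since general fibres are connected, and $Y_1$ is normal.
* All components of all fibres have dimension $n-r$: at most $n-r$ by flatness and finiteness of normalization, at least $n-r$ because $Y_1$ is smooth of dimension $r$.
* General fibres of $\widehat g$ are general fibres $Z$ as in Step 1.

The sheaf $\widehat g_*(\widehat L^N)$ is torsion-free, and nonzero by Step 1. So for a suitable very ample $A_1$ on $Y_1$ there is a section $s\ne0$ of $\widehat L^N\otimes\widehat g^*A_1$. Let $E_0=\operatorname{div}(s)$. On a general fibre $s$ restricts to a nonzero section of a trivial bundle on a connected projective variety, so it has no zeros there. Thus $E_0$ is vertical.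

A component $Q$ of $E_0$ has dimension $n-1$ and fibres of dimension $\le n-r$, so its image has dimension $\ge r-1$, and being a proper subset it is a prime divisor. Likewise, for a prime divisor $P\subset Y_1$, each component $Q$ of $\widehat g^{-1}(P)=\operatorname{Supp}\widehat g^*P$ has dimension $n-1$ and maps *onto* $P$; all nonempty fibres of $Q\to P$, hence those over all points of $P$, have pure dimension $n-r$.

For each $P$ put
$$c_P=\min_Q\frac{\operatorname{mult}_QE_0}{\operatorname{mult}_Q\widehat g^*P}$$
over the components $Q$ of $\widehat g^{-1}(P)$; let $G_1=\sum c_PP$ (a finite sum) and $E_1=E_0-\widehat g^*G_1\ge0$. Then $E_1$ is $\mathbb Q$-Cartier, over each $P$ its support misses some component of $\widehat g^{-1}(P)$, and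
$$E_1\sim_{\mathbb Q}N\widehat L+\widehat g^*(A_1-G_1).\tag{4}$$

**Step 3 ($E_1=0$, by Zariski's lemma on a surface section).** Suppose not. Then there are $P$ and components $Q_1\subset\operatorname{Supp}E_1$, $Q_2\not\subset\operatorname{Supp}E_1$ of $\widehat g^{-1}(P)$.

*The surface.* Let $R\subset Y_1$ be the intersection of $r-1$ general members of a very ample system ($R=Y_1$ if $r=1$), a smooth connected curve. $\widehat M_R=\widehat g^{-1}(R)$ is normal, because general members of base point free systems on a normal variety are normal, and connected, because $\widehat g$ has connected fibres. So it is irreducible, of dimension $n-r+1\ge2$. Let $\Sigma\subset\widehat M_R$ be the intersection of $n-r-1$ general very ample divisors, an irreducible normal surface. It meets every fibre over $R$. Its general fibre over $R$ is a general complete intersection curve in some $Z$, smooth and connected by Bertini. As $R$ is smooth, Stein factorization shows that all fibres of $\Sigma\to R$ are connected.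

*The curves over one point.* Let $y\in R\cap P$; this set is nonempty, since $R$ is an intersection of $r-1$ ample divisors and $\dim P=r-1$. The fibre of $Q_i$ over $y$ has dimension $n-r$, so after $n-r-1$ ample sections $Q_i\cap\Sigma$ still contains a curve over $y$, for $i=1,2$. The curve in $Q_1$ lies in $\operatorname{Supp}E_1$. On the other hand $\dim(Q_2\cap\operatorname{Supp}E_1)\le n-2$, and $\Sigma$ is cut out by $(r-1)+(n-r-1)=n-2$ general members of base point free systems, each of which lowers dimensions. So $Q_2\cap\operatorname{Supp}E_1\cap\Sigma$ is finite, and the curves of $Q_2\cap\Sigma$ are not in $\operatorname{Supp}E_1$. Also $R\not\subset\widehat g(\operatorname{Supp}E_1)$, so $E_1|_\Sigma$ is defined, effective, and supported over finitely many points of $R$.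

*The contradiction.* Let $\widetilde\Sigma\to\Sigma$ be a resolution and $\widetilde F$ the part over $y$ of the pullback of $E_1$. The fibre of $\widetilde\Sigma\to R$ over $y$ is connected, as $\Sigma$ is normal. $\widetilde F$ is effective, nonzero, supported in this fibre, and misses one of its components (the strict transform of a curve of $Q_2\cap\Sigma$ over $y$). So it is not a multiple of the fibre, and $\widetilde F^2<0$ by Zariski's lemma. But for each component $C$ of the fibre, (4) gives
$$\widetilde F\cdot C=N\deg(\widehat L|_C)+0\ge0,$$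
because $\widehat g^*(A_1-G_1)$ has degree $0$ on curves in fibres and $\widehat L$ is nef. As $\widetilde F$ is a non-negative combination of such $C$, $\widetilde F^2\ge0$. This is a contradiction.

**Step 4 (descent and bigness).** Now (4) reads $N\widehat L\sim_{\mathbb Q}\widehat g^*B_1$ with $B_1=G_1-A_1$. The $\mathbb Q$-divisor $B_1$ is nef, because $\widehat L$ is nef and $\widehat g$ is surjective. If $B_1^r=0$, then $\widehat L^r\equiv0$, so $L^r\cdot A_M^{n-r}=0$ for $A_M$ ample on $M$, contradicting Corollary 4.5. So $B_1$ is nef and big on the $r$-dimensional $Y_1$, and pulling back sections gives $\kappa(L)=\kappa(\widehat L)\ge\kappa(B_1)=r=\nu(L)$. With Step 0, $\kappa(L)=\nu(L)$. This proves Theorem 2. $\blacksquare$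

## 6. When $K$ is the kernel of the period map: proof of Theorem 3(a)

**Reductions.** If $\nu(L)=n$, $L$ is nef and big. If $\nu(L)=0$, then $r=0$ and $K$ is algebraically integrable via $M\to\mathrm{pt}$, so Theorem 2 applies. For $n=1$ there is no other value.

Next we check that $w\le2$ implies $K_x=\{v:\theta_v=0\}$ everywhere. For $w=0$, $\theta=0$; for $w=1$, $\theta_v$ has only the component on $H^{1,0}$. For $w=2$ let $x,y$ be smooth sections of $H^{2,0}$, $H^{1,1}$. Differentiating $\psi(x,y)=0$ along $v$ and dropping the parts killed by type gives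
$$\psi(\theta_vx,y)+\psi(x,\theta_vy)=0 .$$
Since $\psi$ pairs $H^{2,0}$ and $H^{0,2}$ perfectly, $\theta_v|_{H^{2,0}}=0$ implies $\theta_v|_{H^{1,1}}=0$.

It remains to prove the following, and to apply Theorem 2.

**Proposition 6.1.** The distribution $x\mapsto\{v:\theta_v=0\}$ is algebraically integrable on $M$: there is a dominant rational map $g:M\dashrightarrow\mathcal Y$, $\mathcal Y$ projective, whose fibre through a general $x$ has tangent space $\{v:\theta_v=0\}$ at $x$.

*Proof.* The claim is birational, so we may assume $D$ snc.

**Step 1 (remove the part of $D$ without monodromy).** Let $D'$ be the union of the components of $D$ with nontrivial local monodromy and $S'=M\setminus D'$. Along $D\setminus D'$ the local system extends. By the nilpotent orbit theorem with the relevant $N_i=0$ the limiting filtrations lie in $\mathfrak D$, so $H$ extends to a PVHS on $S'$, with bundles $\mathcal F^p(\mathcal H^{\rm can})|_{S'}$. Let $\Phi:S'\to G_{\mathbb Z}\backslash\mathfrak D$ be its period map.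

**Step 2 ($\Phi$ is proper).** Otherwise there are $x_m\in S'$ with $x_m\to x_\infty\in D'$ and all $\Phi(x_m)$ in a compact set. Take a polydisc at $x_\infty$ with $D'=\{t_1\cdots t_l=0\}$, $l\ge1$, and let $T\ne1$ be the unipotent monodromy about $t_1=0$. The circle about $t_1=0$ through $x_m$ has Poincaré length $O(1/|\log|t_1(x_m)||)\to0$. By Lemma 4.2, for the lifted map $\tilde\Phi$ and an invariant distance $d$, $d(\tilde\Phi(\tilde x_m),T\tilde\Phi(\tilde x_m))\to0$. Choose $g_m\in G_{\mathbb Z}$ such that, after passing to a subsequence, $q_m=g_m\tilde\Phi(\tilde x_m)\to q\in\mathfrak D$. Put $T_m=g_mTg_m^{-1}\in G_{\mathbb Z}$. Then $d(q_m,T_mq_m)\to0$, so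
$$d(q,T_mq)\le d(q,q_m)+d(q_m,T_mq_m)+d(T_mq_m,T_mq)\to0 .$$
By proper discontinuity only finitely many $T_m$ occur, so one that occurs infinitely often fixes $q$. Stabilizers in $G_{\mathbb Z}$ are finite, so this unipotent $T_m\ne1$ would have finite order, a contradiction.

**Step 3 (an analytic fibration).** Let $S'\xrightarrow{f}Y_0\to G_{\mathbb Z}\backslash\mathfrak D$ be the Stein factorization of the proper map $\Phi$: $Y_0$ is normal and irreducible, $f$ is proper with connected fibres, the second map is finite. Over the complement $Y_0^\circ$ of a nowhere dense analytic subset, $f$ is a smooth map to a manifold. Let $d=n-\dim Y_0$ from now on. Near a point $x\in f^{-1}(Y_0^\circ)$ where the lift $\tilde\Phi$ has maximal rank, its level set is a manifold with tangent space $\{\theta_v=0\}$. It lies in a fibre of $\Phi$, a finite disjoint union of compact fibres of $f$, hence locally in $f^{-1}(f(x))$. Conversely $\tilde\Phi$ maps the connected germ of $f^{-1}(f(x))$ into a $G_{\mathbb Z}$-orbit, which is discrete, so it is constant there. Hence the fibre of $f$ has tangent space $\{v:\theta_v=0\}$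 at such $x$. If $d=0$ take $g=\mathrm{id}$. Let $d\ge1$.

**Step 4 (the fibres form an open part of a component of the Hilbert scheme).** Fix $y\in Y_0^\circ$. $Z=f^{-1}(y)$ is a compact connected submanifold of $M$, algebraic by Chow. Let $U\subset Y_0^\circ$ be a coordinate ball around $y$, and $\mathcal N$ a small neighborhood of $[Z]$ in $\operatorname{Hilb}(M)_{\rm red}$ whose members $Z_t$ are smooth, connected, of dimension $d$ and contained in the open set $f^{-1}(U)$. Then $f(Z_t)$ is a compact connected analytic subset of the Stein manifold $U$, hence a point $y'$. So $Z_t\subset f^{-1}(y')$, and since both are smooth, connected, compact of dimension $d$, they are equal. The map $\mathcal N\to U$, $[Z_t]\mapsto f(Z_t)$, is holomorphic: compose local sections of the universal family (a smooth map) with evaluation in $M$ and with $f$. The smooth proper family $f$ over $Y_0^\circ$ gives a holomorphic map $y'\mapsto[f^{-1}(y')]$ to $\operatorname{Hilb}(M)_{\rm red}$. Near $y$ and $[Z]$ these maps are inverse to each other. So $\operatorname{Hilb}(M)_{\rm red}$ is smooth at $[Z]$ of dimension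 $\dim Y_0$, and exactly one irreducible component $\mathcal Y$ contains $[Z]$; $\mathcal Y$ is projective with $\dim\mathcal Y=\dim Y_0$.

Let $\mathcal Y^\circ\subset\mathcal Y$ be the Zariski open set of smooth connected members, $\mathcal U^\circ\to\mathcal Y^\circ$ the universal family, and $\mathrm{ev}:\mathcal U^\circ\to M$. $\mathcal U^\circ$ is irreducible (a smooth family with irreducible fibres over an irreducible base) of dimension $n$. The map $\mathrm{ev}$ is dominant, since its image contains a nonempty open set of the form $f^{-1}(\text{neighborhood of }y)$.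

**Step 5 ($\mathrm{ev}$ is injective over $f^{-1}(Y_0^\circ)$).** Let $x\in f^{-1}(Y_0^\circ)$ and $x\in Z'$ with $[Z']\in\mathcal Y^\circ$. We show $Z'=f^{-1}(f(x))$. $Z'$ is homologous to $Z$ in $M$. Let $A$ be ample on $M$ with positive curvature form $\omega_A$.

*$Z'$ avoids $D'$.* For a component $D_i$ of $D'$ we have $Z'\not\subset D_i$, as $x\in S'$, and $D_i\cdot A^{d-1}\cdot Z'=D_i\cdot A^{d-1}\cdot Z=0$, as $Z\subset S'$. So the effective divisor $D_i|_{Z'}$ is zero, and $Z'\subset S'$.

*$\Phi$ is constant on $Z'$.* Let $\omega_G$ be the curvature form on $S'$ of $\bigotimes_p\det\mathcal F^p$, which is the restriction to $S'$ of the line bundle $\bigotimes_p\det\mathcal F^p(\mathcal H^{\rm can})$ on $M$. By Lemma 1.1 $\omega_G$ is semipositive with null space $\{v:\theta_v=0\}$. Hence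
$$\int_{Z'}\omega_G\wedge\omega_A^{d-1}=\int_Z\omega_G\wedge\omega_A^{d-1}=0,$$
so $\omega_G|_{Z'}=0$, $\theta_v=0$ for $v\in TZ'$, and $\Phi$ is constant on the connected $Z'$.

So $Z'$ lies in a fibre of $\Phi$, and being connected in $f^{-1}(f(x))$. Both are irreducible of dimension $d$, hence equal.

**Step 6 (conclusion).** $f^{-1}(Y_0^\circ)$ is dense in $M$, and over it $\mathrm{ev}$ has at most one preimage. So the dominant, generically finite map $\mathrm{ev}$ has degree $1$ and is birational. Let $g:M\dashrightarrow\mathcal U^\circ\to\mathcal Y$. On a dense set of points $x$, by Steps 3 and 5, the fibre of $g$ through $x$ is (an open part of) $f^{-1}(f(x))$ and has tangent space $\{\theta_v=0\}$. Both the tangent spaces of fibres of $g$ and $\{\theta_v=0\}$ are algebraic over a Zariski open set (Section 2), so they agree at general points. $\square$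

*End of proof of Theorem 3(a).* If $K_x=\{v:\theta_v=0\}$ for general $x$, the fibres of $g$ have dimension $\dim K_x=n-r$, so the target has dimension $r$ and $K$ is algebraically integrable. By Theorem 2, $L$ is abundant. $\blacksquare$

## 7. Products realizing every intermediate numerical dimension: proof of Theorem 3(b)

Let $(X,H)$ be the surface and PVHS of Section 3 with $D=\emptyset$, $\lambda=\mathcal F^3$, and $C\subset X$ a smooth ample curve, so $\deg\lambda|_C>0$. For $0\le j\le n-2$ put
$$M=X\times C^j\times\mathbb P^{\,n-2-j},\qquad D=\emptyset,\qquad\dim M=n .$$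
Let $E_{\mathbb Z}$ be the constant Hodge structure $H^1$ of an elliptic curve. For $w\ge3$ put
$$H_w=\Bigl(\mathrm{pr}_0^*H\oplus\bigoplus_{i=1}^j\mathrm{pr}_i^*(H|_C)\Bigr)\otimes E_{\mathbb Z}^{\otimes(w-3)},$$
where $\mathrm{pr}_0$ is the projection to $X$ and $\mathrm{pr}_i$ the projection to the $i$-th factor $C$. This is a $\mathbb Z$-PVHS of weight $w$ with $\mathcal F^0$ everything and $\mathcal F^{w+1}=0$. Its extremal piece is $\mathcal F^w=\bigl(\mathrm{pr}_0^*\lambda\oplus\bigoplus_i\mathrm{pr}_i^*\lambda|_C\bigr)\otimes(\text{a constant line})$, so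
$$L=\lambda\boxtimes(\lambda|_C)^{\boxtimes j}\boxtimes\mathcal O,$$
which is nef.

*Numerical dimension.* Let $a,b_1,\dots,b_j$ be the first Chern classes of the factors pulled back to $M$; then $c_1(L)=a+\sum b_i$ with $a^2=b_i^2=0$. So $c_1(L)^{j+1}=(j+1)!\,a\,b_1\cdots b_j$ and $c_1(L)^{j+2}=0$. The class $a\,b_1\cdots b_j$ is represented by a semipositive form (a product of pullbacks of $\omega_1$ and of its restrictions to $C$) that is not identically zero, because $\int_C\omega_1>0$. So its product with $A^{n-j-1}$ is positive for $A$ ample. Hence $\nu(L)=j+1$, which takes every value in $\{1,\dots,n-1\}$.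

*Sections.* By Künneth, for $k\ge1$,
$$H^0(M,L^k)=H^0(X,\lambda^k)\otimes H^0(C,\lambda^k|_C)^{\otimes j}\otimes H^0(\mathbb P^{\,n-2-j},\mathcal O)=0$$
by Theorem 1. So $\kappa(L)=-\infty$. $\blacksquare$

*The final assertions of Theorem 3.* If $n=1$ or $w\le2$, the conjecture holds by (a). If $n\ge2$ and $w\ge3$, it fails by (b), for each $\nu\in\{1,\dots,n-1\}$; for $\nu\in\{0,n\}$ it cannot fail, by (a). $\blacksquare$
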